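\title{Opaque connections with the same holonomy on Anosov manifolds}

\begin{abstract}
On a closed manifold with Anosov geodesic flow, we ask whether a unitary connection is determined, locally and up to gauge, by its holonomy along closed geodesics, assuming only that it is opaque, that is, that parallel transport along the geodesic flow preserves no nontrivial proper subbundle. The answer is no on every Anosov manifold of every dimension $n\ge 2$: in every rank $\geq n+1$ we construct a circle of opaque connections that have the same holonomy and are pairwise not gauge-equivalent. On orientable surfaces such families exist on every bundle of rank $\ge 2$, with arbitrarily many parameters. In the other direction, holonomy determines the connection in rank one, and in low rank in negative curvature. The counterexamples are obtained by conjugating the transport operator by a unitary map on the unit tangent bundle, and opacity is produced by prescribing the parallel transport along two homoclinic geodesics.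
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Holonomy along closed geodesics}
Throughout, $(M,g)$ is a closed connected Riemannian manifold of dimension $n\ge2$, $\pi:SM\to M$ is its unit tangent bundle, $(\varphi_t)_{t\in\mathbb R}$ is the geodesic flow and $X$ is its generator. We assume that $(M,g)$ is \emph{Anosov}, which means that the flow is uniformly hyperbolic: there are a continuous invariant splitting $T(SM)=\mathbb RX\oplus E^s\oplus E^u$ and constants $K,\lambda_0>0$ such that $|d\varphi_t\xi|\le Ke^{-\lambda_0t}|\xi|$ for $\xi\in E^s$ and $|d\varphi_{-t}\xi|\le Ke^{-\lambda_0t}|\xi|$ for $\xi\in E^u$, for all $t\ge0$. Negatively curved manifolds are Anosov.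

Let $\mathcal E\to M$ be a smooth Hermitian vector bundle with a unitary connection $\nabla$. For $z\in SM$ and $t\in\mathbb R$ let
\[
C_\nabla(z,t):\mathcal E_{\pi(z)}\to\mathcal E_{\pi(\varphi_tz)}
\]
be the parallel transport along the geodesic $s\mapsto\pi(\varphi_sz)$; equivalently, it is the transport of the pull-back connection $\pi^*\nabla$ along the flow line of $z$. It is a unitary cocycle over the flow. When $\varphi_Tz=z$, the map $C_\nabla(z,T)$ is the holonomy of $\nabla$ along a closed geodesic.

\begin{definition}\label{def:equiv}
Let $\nabla_0,\nabla$ be unitary connections on $\mathcal E$.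
\begin{enumerate}
\item They are \emph{gauge-equivalent} if $\nabla=q^{-1}\nabla_0\,q$ for some $q\in C^\infty(M,\mathrm U(\mathcal E))$.
\item They have \emph{the same holonomy}, written $\operatorname{Hol}_\nabla\sim\operatorname{Hol}_{\nabla_0}$, if there is a single $p\in C^\infty(SM,\mathrm U(\pi^*\mathcal E))$ such that $C_{\nabla_0}(z,T)=p(z)C_\nabla(z,T)p(z)^{-1}$ whenever $\varphi_Tz=z$.
\item The connection $\nabla_0$ is \emph{locally rigid} if there are $\varepsilon>0$ and $k\in\mathbb N$ such that every unitary $\nabla$ with $\|\nabla-\nabla_0\|_{C^k(M,T^*M\otimes\operatorname{End}(\mathcal E))}<\varepsilon$ and $\operatorname{Hol}_\nabla\sim\operatorname{Hol}_{\nabla_0}$ is gauge-equivalent to $\nabla_0$.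
\end{enumerate}
\end{definition}

Gauge-equivalent connections have the same holonomy, with $p=q\circ\pi$. Local rigidity is the converse near $\nabla_0$: the map $p$ may depend on the direction, and one wants to replace it by a map that does not.

To measure the dependence on the direction one uses spherical harmonics. Let $\mathcal F\to M$ be a Hermitian bundle with a unitary connection $\nabla$ and put $\mathbf X_\nabla=(\pi^*\nabla)_X$, acting on $C^\infty(SM,\pi^*\mathcal F)$. Let $\Omega_m$ be the space of smooth sections whose restriction to each fiber $S_xM$ is an $\mathcal F_x$-valued spherical harmonic of degree $m$. Thus $\Omega_0$ consists of the sections pulled back from $M$, and $\Omega_1$ of the $\mathcal F$-valued $1$-forms evaluated on unit vectors. A section has \emph{degree $\le m$} if it lies in $\bigoplus_{k\le m}\Omega_k$. The operator $\mathbf X=\mathbf X_\nabla$ maps $\Omega_m$ into $\Omega_{m-1}\oplus\Omega_{m+1}$; write $\mathbf X=\mathbf X_-+\mathbf X_+$ accordingly. A \emph{twisted conformal Killing tensor} (twisted CKT) of degree $m$ is a nonzero $u\in\Omega_m$ with $\mathbf X_+u=0$.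 The following theorem is attributed in \cite{survey} to Guillarmou--Paternain--Salo--Uhlmann and Ceki\'c--Lefeuvre.

\begin{theorem}[{\cite[Theorem 8.16]{survey}}]\label{thm:known}
Let $(M,g)$ be negatively curved and let $\nabla_0$ be a unitary connection on $\mathcal E$ such that the induced connection on $\operatorname{End}(\mathcal E)$ has no twisted CKTs of degree $m\ge1$. Then $\nabla_0$ is locally rigid.
\end{theorem}

\subsection{The question}
A unitary connection $\nabla$ on $\mathcal E$ is \emph{opaque} if there is no smooth subbundle $F\subset\pi^*\mathcal E$ with $0<\operatorname{rank}F<\operatorname{rank}\mathcal E$ and $C_\nabla(z,t)F_z=F_{\varphi_tz}$ for all $z,t$. Opacity is irreducibility of the cocycle $C_\nabla$. Question 8.17 of \cite{survey} asks whether the hypotheses of Theorem \ref{thm:known} can be replaced by these dynamical ones: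

\begin{quote}
\emph{Let $(M,g)$ be Anosov and let $\nabla_0$ be an opaque unitary connection on a Hermitian bundle $\mathcal E\to M$. Is $\nabla_0$ locally rigid?}
\end{quote}

In \cite{survey} such a connection is called generic, and the condition is phrased as opacity of the induced connection on $\operatorname{End}(\mathcal E)$. What is meant is opacity of $\nabla_0$ as just defined. (On $\pi^*\operatorname{End}(\mathcal E)$ the line $\mathbb C\,\mathrm{Id}$ is always invariant; Lemma \ref{lem:schur} says that $\nabla_0$ is opaque exactly when the constant multiples of $\mathrm{Id}$ are the only invariant sections.)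

There are reasons to expect a positive answer. By the Liv\v{s}ic theorem recalled in Section \ref{sec:rigid}, if $\nabla$ and $\nabla_0$ have the same holonomy, then $\mathbf X_\nabla=Q\mathbf X_{\nabla_0}Q^{-1}$ for a smooth unitary $Q$ on $SM$, and one has to show that $Q$ has degree $0$. For $\nabla=\nabla_0$ opaque, $Q$ is a constant scalar, so the statement holds in the strongest form at the base point, and one may hope that it persists nearby. Moreover, in rank one every connection is opaque, and rigidity does hold there (Theorem \ref{thm:rank1}).

\subsection{Results}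
The answer is nevertheless negative, on every Anosov manifold, hyperbolic manifolds included.

\begin{theorem}\label{thm:main}
Let $(M,g)$ be a closed connected Anosov manifold of dimension $n\ge2$. Let $V=TM\otimes\mathbb C$ with the Levi-Civita connection; or, if $(M,g)$ is K\"ahler and $n\ge4$, let $V=(TM,J)\cong T^{1,0}M$. Let $W\to M$ be any Hermitian bundle of rank $\ge1$, and let $\mathcal E=V\oplus W$. Then there is a smooth $2\pi$-periodic family $(\nabla^\alpha)_{\alpha\in\mathbb R}$ of unitary connections on $\mathcal E$ such that every $\nabla^\alpha$ is opaque, $\operatorname{Hol}_{\nabla^\alpha}\sim\operatorname{Hol}_{\nabla^{\alpha'}}$ for all $\alpha,\alpha'$, and $\nabla^\alpha,\nabla^{\alpha'}$ are gauge-equivalent only if $\alpha\equiv\alpha'$ mod $2\pi$.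
\end{theorem}

Since $\nabla^\alpha\to\nabla^0$ in $C^\infty$ as $\alpha\to0$, the opaque connection $\nabla^0$ is not locally rigid. Counterexamples thus exist in every rank $\ge n+1$, and in every rank $\ge\frac n2+1$ if $M$ is K\"ahler and $n\ge4$. On surfaces a second construction lowers the rank and removes the restriction on the bundle.

\begin{theorem}\label{thm:surf}
Let $(M,g)$ be a closed connected orientable Anosov surface. Every Hermitian bundle $\mathcal E\to M$ of rank $r\ge2$ carries, for every $m\in\mathbb N$, a smooth family of opaque unitary connections, parametrized by a ball in $\mathbb R^d$ with $d\ge m$, whose members pairwise have the same holonomy and are pairwise not gauge-equivalent.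
\end{theorem}

The next two theorems show that some lower bound on the rank is necessary.

\begin{theorem}\label{thm:rank1}
Let $(M,g)$ be a closed connected Anosov manifold and let $\mathcal E$ have rank $1$. If $\nabla,\nabla_0$ are unitary connections with $\operatorname{Hol}_\nabla\sim\operatorname{Hol}_{\nabla_0}$, then they are gauge-equivalent.
\end{theorem}

By Theorems \ref{thm:surf} and \ref{thm:rank1}, on an orientable Anosov surface all opaque connections on $\mathcal E$ are locally rigid if and only if $\operatorname{rank}\mathcal E=1$.

\begin{theorem}\label{thm:low}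
Let $(M,g)$ be closed, connected and negatively curved, and suppose that $2r\le2^k\le n-1$ for some integer $k\ge1$. Then any two unitary connections with the same holonomy on a Hermitian bundle of rank $r$ are gauge-equivalent.
\end{theorem}

Neither theorem needs the connections to be close, and Theorem \ref{thm:low} does not need opacity. For instance, in rank $2$ rigidity fails on orientable surfaces and holds in negative curvature when $n\ge5$. For $n\ge3$ and the intermediate ranks not covered by Theorems \ref{thm:main}, \ref{thm:rank1} and \ref{thm:low}, we do not decide whether counterexamples exist.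

\subsection{The mechanism}\label{sec:mech}
Write $\mathbf X^{\operatorname{End}}$ for the operator of the connection induced by $\nabla_0$ on $\operatorname{End}(\mathcal E)$. For any unitary $Q$ on $SM$,
\[
Q\mathbf X_{\nabla_0}Q^{-1}=\mathbf X_{\nabla_0}-(\mathbf X^{\operatorname{End}}Q)Q^{-1},
\]
and the right side is the operator of a connection on $M$ exactly when $(\mathbf X^{\operatorname{End}}Q)Q^{-1}\in\Omega_1$. Linearizing at $Q=\mathrm{Id}$ gives the condition $\mathbf X^{\operatorname{End}}u\in\Omega_1$ on a skew-Hermitian section $u$; the solutions $u\in\Omega_0$ are the infinitesimal gauge transformations. The two hypotheses now separate. If $u$ is a solution of finite degree $m\ge1$, its top component satisfies $\mathbf X_+u_m=0$, because $\mathbf X_+u_m$ is the $\Omega_{m+1}$-component of an element of $\Omega_1$; so the absence of CKTs forces degree $0$. Opacity concerns only the equation $\mathbf X^{\operatorname{End}}u=0$. A skew-Hermitian CKT $u_2$ of degree $2$ has $\mathbf X^{\operatorname{End}}u_2=\mathbf X_-u_2\in\Omega_1$, which opacity does not forbid. Opacity even works against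 rigidity here: if $\mathbf X^{\operatorname{End}}u_2=\mathbf X^{\operatorname{End}}u_0$ with $u_0\in\Omega_0$, then $u_2-u_0$ is a constant scalar and $u_2=0$, so the deformation generated by $u_2$ is not tangent to the gauge orbit.

The task is therefore to find an opaque connection that carries such a tensor, in a form that integrates to a curve. The projector onto the velocity vector $v$, acting on $TM\otimes\mathbb C$, is quadratic in $v$ and parallel along geodesics. For that very reason the Levi-Civita connection is not opaque. We add a summand $W$ and couple it to $V$ by a term that destroys every invariant subbundle but keeps the derivative of the projector in $\Omega_1$.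

Section \ref{sec:conj} turns the paragraph above into a criterion. Section \ref{sec:model} works out Theorem \ref{thm:main} for a surface and rank $3$. Section \ref{sec:opaque} shows how to force opacity by a local modification, and Sections \ref{sec:main}, \ref{sec:surf} and \ref{sec:rigid} prove the four theorems.

\section{Conjugacies over the unit tangent bundle}\label{sec:conj}

\subsection{Conventions}
Hermitian products are linear in the first slot, and for a vector $\xi$ we write $\xi\xi^*=\langle\cdot,\xi\rangle\xi$. The letter $v$ denotes both a point of $SM$ and the tautological section of $\pi^*TM$. Along the orbit of a geodesic $c$, a section of $\pi^*\mathcal E$ is a section of $\mathcal E$ along $c$, and $\mathbf X_\nabla$ acts on it as $\nabla_{\dot c}$. This has three consequences. First, $\mathbf X_\nabla(\pi^*s)(v)=\nabla_vs$ for a section $s$ over $M$, so $\mathbf X_\nabla$ determines $\nabla$. Second, $\mathbf X_{\nabla+A}=\mathbf X_\nabla+A(v)$ for an $\operatorname{End}(\mathcal E)$-valued $1$-form $A$. Third, $v$ is parallel along the flow for the Levi-Civita connection, since geodesics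 have parallel velocity. For $R\in C^\infty(SM,\pi^*\operatorname{End}(\mathcal E))$, viewed as a multiplication operator, $\mathbf X^{\operatorname{End}}R=[\mathbf X_\nabla,R]$.

\subsection{Facts on Anosov geodesic flows}
For $w\in SM$ let $\omega^+(w)$ and $\omega^-(w)$ be the sets of limits of $\varphi_{t_k}w$ along sequences $t_k\to+\infty$ and $t_k\to-\infty$. They depend only on the orbit of $w$, and the closure of the orbit is its union with $\omega^+(w)$ and $\omega^-(w)$. We use three standard facts.
\begin{enumerate}
\item[(F1)] \emph{Dense orbits.} The Liouville measure is ergodic (Anosov) and positive on open sets. Birkhoff's theorem, applied to the indicator functions of a countable basis of open sets, gives $\omega^+(w)=\omega^-(w)=SM$ for almost every $w$.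
\item[(F2)] \emph{Periodic orbits exist.}
\item[(F3)] \emph{Local product structure.} For every $\eta>0$ there is $\eta'>0$ such that, if $d(a,b)<\eta'$, the local weak stable manifold of $a$ meets the local strong unstable manifold of $b$ in a point $w$ with $d(w,a)<\eta$. Then $d(\varphi_tw,\varphi_{t+\tau}a)\to0$ as $t\to+\infty$ for some $\tau\in\mathbb R$, and $d(\varphi_tw,\varphi_tb)\to0$ as $t\to-\infty$. We use only the consequence $\omega^+(w)=\omega^+(a)$, $\omega^-(w)=\omega^-(b)$.
\end{enumerate}

\subsection{Opacity as a Schur lemma}

\begin{lemma}\label{lem:schur}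
A unitary connection $\nabla$ on $\mathcal E$ is opaque if and only if every $R\in C^\infty(SM,\pi^*\operatorname{End}(\mathcal E))$ that commutes with $\mathbf X_\nabla$ is a constant multiple of the identity.
\end{lemma}

\begin{proof}
Write $C=C_\nabla$. A section $R$ commutes with $\mathbf X_\nabla$ if and only if it maps parallel sections along orbits to parallel sections, that is,
\begin{equation}\label{eq:inv}
R(\varphi_tz)=C(z,t)R(z)C(z,t)^{-1}\qquad(z\in SM,\ t\in\mathbb R).
\end{equation}
If $F$ is an invariant subbundle of intermediate rank, the orthogonal projector onto $F$ satisfies \eqref{eq:inv}, because $C$ is unitary, and it is not scalar.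

Conversely, let $\nabla$ be opaque and let $R$ satisfy \eqref{eq:inv}. Then $R^*$ satisfies \eqref{eq:inv} too, so, writing $R=R_1+iR_2$ with $R_1,R_2$ Hermitian, we may assume that $R$ is Hermitian. The coefficients of its characteristic polynomial are continuous and flow-invariant, hence constant by (F1). So $R$ has constant eigenvalues $\lambda_1,\dots,\lambda_l$ with constant multiplicities. The spectral projectors $\prod_{b\ne a}(R-\lambda_b)/(\lambda_a-\lambda_b)$ are smooth and satisfy \eqref{eq:inv}, so their images are smooth invariant subbundles. Opacity gives $l=1$, and $R=\lambda_1\mathrm{Id}$.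
\end{proof}

The following criterion is used for both counterexamples.

\begin{proposition}\label{prop:crit}
Let $D$ be a unitary connection on $\mathcal V\to M$ and let $\nabla_1,\nabla_2$ be unitary connections on $\mathcal E\to M$. Suppose that $\mathbf X_{\nabla_i}=Q_i\mathbf X_DQ_i^{-1}$ for smooth unitary isomorphisms $Q_i:\pi^*\mathcal V\to\pi^*\mathcal E$, $i=1,2$.
\begin{enumerate}
\item[(a)] $\nabla_1$ and $\nabla_2$ have the same holonomy.
\item[(b)] If $D$ is opaque, then $\nabla_1$ and $\nabla_2$ are opaque, and they are gauge-equivalent if and only if $Q_2Q_1^{-1}$ is constant on each fiber $S_xM$.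
\end{enumerate}
\end{proposition}

\begin{proof}
The map $Q_i$ sends $D$-parallel sections along orbits to $\nabla_i$-parallel sections, so $C_{\nabla_i}(z,t)=Q_i(\varphi_tz)C_D(z,t)Q_i(z)^{-1}$. If $\varphi_Tz=z$, this gives $C_{\nabla_2}(z,T)=p(z)C_{\nabla_1}(z,T)p(z)^{-1}$ with $p=Q_2Q_1^{-1}$, which is (a). It also shows that $F\mapsto Q_iF$ is a bijection between invariant subbundles, so $\nabla_i$ is opaque when $D$ is.

Let $D$ be opaque and $\nabla_1=q^{-1}\nabla_2q$ with $q\in C^\infty(M,\mathrm U(\mathcal E))$. Then $Q_1\mathbf X_DQ_1^{-1}=q^{-1}Q_2\mathbf X_DQ_2^{-1}q$, so $R=Q_2^{-1}qQ_1$ commutes with $\mathbf X_D$. By Lemma \ref{lem:schur}, $R=\lambda\,\mathrm{Id}$ with $|\lambda|=1$, and $Q_2Q_1^{-1}=\lambda^{-1}q$ is constant on fibers. Conversely, if $q=Q_2Q_1^{-1}$ is constant on fibers, then $\mathbf X_{\nabla_1}=q^{-1}\mathbf X_{\nabla_2}q=\mathbf X_{q^{-1}\nabla_2q}$, hence $\nabla_1=q^{-1}\nabla_2q$.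
\end{proof}

\section{The model case: a surface and rank three}\label{sec:model}

Let $M$ be an oriented surface, let $j$ be the rotation by $\pi/2$, extended $\mathbb C$-linearly to $V=TM\otimes\mathbb C$, and let $W=M\times\mathbb C$. The advantage of this case is that $\pi^*(V\oplus W)$ has the global orthonormal frame $(v,jv,1)$, which is parallel along the flow for the sum $D$ of the Levi-Civita connection and the trivial connection. In this frame $\mathbf X_D$ is $X$ acting on components.

Fix $b,b'\in C^\infty(M,\mathbb C)$ and an $i\mathbb R$-valued $1$-form $\Gamma$. For $x\in TM$ let $B(x):W\to V$ send $1$ to $bx+b'jx$, and let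
\[
\nabla^{b,b'}=D+\begin{pmatrix}0&B\\-B^*&\Gamma\end{pmatrix}.
\]
In the frame $(v,jv,1)$,
\begin{equation}\label{eq:model}
\mathbf X_{\nabla^{b,b'}}=X+\begin{pmatrix}0&0&b\\0&0&b'\\-\bar b&-\bar b'&\Gamma(v)\end{pmatrix}.
\end{equation}
Conjugate \eqref{eq:model} by the constant matrix $p_\alpha=\operatorname{diag}(e^{i\alpha},1,1)$. The entry $b$ becomes $e^{i\alpha}b$, the entry $-\bar b$ becomes $-\overline{e^{i\alpha}b}$, and nothing else changes:
\[
p_\alpha\mathbf X_{\nabla^{b,b'}}p_\alpha^{-1}=\mathbf X_{\nabla^{e^{i\alpha}b,\,b'}}.
\]
So the connections $\nabla^\alpha=\nabla^{e^{i\alpha}b,b'}$ all have the same holonomy. The map $p_{\alpha'}p_\alpha^{-1}$ multiplies $v$ by $e^{i(\alpha'-\alpha)}$ and fixes $jv$, so it depends on $v$ unless $\alpha\equiv\alpha'$ mod $2\pi$. By Proposition \ref{prop:crit}, Theorem \ref{thm:main} holds in this case as soon as one choice of $(b,b',\Gamma)$ gives an opaque connection. Three features of the example carry over to the general case.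

\emph{The form of $B$ is forced.} For a general real-linear $B(\cdot)1:T_xM\to V_x$, conjugation replaces $B(v)1$ by $B(v)1+(e^{i\alpha}-1)\langle B(v)1,v\rangle v$, which is cubic in $v$. If $B(\cdot)1=\operatorname{diag}(1,-1)$ in an orthonormal basis and $v=(\cos\theta,\sin\theta)$, the first component of $\langle B(v)1,v\rangle v$ is $\cos2\theta\cos\theta=\frac12(\cos3\theta+\cos\theta)$, which is not linear in $v$. The cubic term is harmless when $\langle B(v)1,v\rangle$ is constant on the circle $S_xM$.

\emph{Non-equivalence needs a hypothesis.} If $b=0$, the family is constant. If $b'=0$, it is a gauge orbit, produced by $e^{i\alpha}\mathrm{Id}_V\oplus\mathrm{Id}_W$. In these cases $\mathbb Cv$, respectively $\mathbb Cjv$, is an invariant line, as \eqref{eq:model} shows, and the connection is not opaque.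

\emph{There is enough freedom along one geodesic.} Along an embedded geodesic arc $c$, parallel transport solves a linear equation whose matrix is the one in \eqref{eq:model}, and $b(c(t))$, $b'(c(t))$, $\Gamma(\dot c(t))$ are arbitrary functions of $t$. Only the upper left $2\times2$ block is out of reach. Lemma \ref{lem:control} shows that every element of $\mathrm U(3)$ is still the transport of such an equation, and the next section shows that prescribing the transport along two suitable arcs forces opacity.

\section{Forcing opacity along two homoclinic geodesics}\label{sec:opaque}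

An invariant subbundle $F$ lives on $SM$ and is constrained only along orbits, while a modification of the connection lives on $M$ and changes the transport along every geodesic that crosses its support. We want an orbit that starts and ends, asymptotically, at the same point $z$, so that transport along it gives a unitary map preserving $F_z$, and whose geodesic crosses the modified region exactly once, so that this map can be prescribed. A dense orbit returns to the region infinitely often. An orbit homoclinic to a periodic orbit accumulates only on a closed geodesic, which can be avoided. Two such orbits are needed, since a single unitary map always preserves a line.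

\begin{lemma}\label{lem:homo}
There are $z,y_1,y_2\in SM$, a number $\delta>0$ smaller than half the injectivity radius, and disjoint open sets $U_1,U_2\subset M$ such that, with $c_i(t)=\pi(\varphi_ty_i)$, for $i=1,2$:
\begin{enumerate}
\item[(i)] $c_i(0)\in U_i$;
\item[(ii)] $U_i$ is disjoint from $c_i(\mathbb R\setminus(-\delta,\delta))$ and from $c_j(\mathbb R)$ for $j\ne i$;
\item[(iii)] $z\in\omega^+(y_i)\cap\omega^-(y_i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\gamma$ be a periodic orbit, $z\in\gamma$, and $\mathcal H^\pm=\{w\in SM:\omega^\pm(w)=\gamma\}$. Both sets are flow-invariant and contain $\gamma$.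

\emph{Step 1: $\mathcal H=\mathcal H^+\cap\mathcal H^-$ is dense.} By (F1) there is $a$ close to $z$ with $\omega^+(a)=SM$. By (F3) there is $w$ with $\omega^+(w)=SM$ and $\omega^-(w)=\omega^-(z)=\gamma$. The orbit of $w$ is dense and lies in $\mathcal H^-$. In the same way, taking $b$ close to $z$ with $\omega^-(b)=SM$, we find $w$ with $\omega^+(w)=\gamma$ and $\omega^-(w)=SM$, so $\mathcal H^+$ is dense. Now given $x_0\in SM$, choose $a\in\mathcal H^+$ and $b\in\mathcal H^-$ close to $x_0$; the point $w$ of (F3) is close to $x_0$ and lies in $\mathcal H$.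

\emph{Step 2: two homoclinic orbits.} The closure of an orbit $\sigma\subset\mathcal H$ is $\sigma\cup\gamma$. If $\mathcal H$ were a finite union of orbits, it would be closed, hence equal to $SM$; but orbits have measure zero since $\dim SM\ge3$. So $\mathcal H\setminus\gamma$ contains two distinct orbits $\sigma_1,\sigma_2$. They are not periodic, because a periodic orbit is its own forward limit set. Choose $y_i\in\sigma_i$ provisionally, put $\sigma_0=\gamma$, $y_0=z$, and let $c_i(t)=\pi(\varphi_ty_i)$ for $i=0,1,2$.

\emph{Step 3: the geodesics cross only countably often.} Let $i\in\{1,2\}$, $j\in\{0,1,2\}$, and suppose that $c_i(t)=c_j(s)$, with $t\ne s$ if $i=j$. The velocities $\varphi_ty_i$ and $\varphi_sy_j$ are not equal: for $i\ne j$ the orbits are distinct, and for $i=j$ the orbit is not periodic. Suppose that they are opposite. Since $\varphi_\tau(-w)=-\varphi_{-\tau}(w)$, this means $\sigma_i=-\sigma_j$, with time reversed. For $j=0$ the orbit $\sigma_i$ would be periodic. For $j\ge1$ we get $\gamma=\omega^+(y_i)=-\omega^-(y_j)=-\gamma$, so $-z=\varphi_\tau z$ for some $\tau$, and then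
\[
-\varphi_{\tau/2}z=\varphi_{-\tau/2}(-z)=\varphi_{\tau/2}z,
\]
which is impossible for a unit vector. So the two velocities are linearly independent. In a chart around the crossing point, $(t',s')\mapsto c_i(t')-c_j(s')$ has injective differential at $(t,s)$, hence is injective near $(t,s)$, and $(t,s)$ is an isolated point of the set of such pairs. A subset of $\mathbb R^2$ all of whose points are isolated is countable.

\emph{Step 4: choice of $U_i$.} By Step 3, for $i=1,2$ all but countably many $t$ satisfy $c_i(t)\notin c_0(\mathbb R)\cup c_j(\mathbb R)$, where $\{i,j\}=\{1,2\}$, and $c_i(t)\ne c_i(s)$ for all $s\ne t$. Replace $y_i$ by $\varphi_ty_i$ for such a $t$, and put $x_i=c_i(0)$. Fix $\delta>0$ smaller than half the injectivity radius. The sets $c_0(\mathbb R)\cup c_j(\mathbb R)$ and $c_0(\mathbb R)\cup c_i(\mathbb R\setminus(-\delta,\delta))$ are the images under $\pi$ of the compact sets $\gamma\cup\sigma_j$ and $\gamma\cup\{\varphi_ty_i:|t|\ge\delta\}$, so they are closed, and they do not contain $x_i$. Small balls $U_i$ centered at $x_i$ satisfy (i) and (ii), and they are disjoint if small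 enough because $x_1\ne x_2$. Property (iii) holds since $\omega^\pm(y_i)=\gamma\ni z$.
\end{proof}

We fix the data of Lemma \ref{lem:homo} for the rest of the paper.

\begin{lemma}\label{lem:opaque}
Let $D$ be a unitary connection on a bundle $\mathcal V$ of rank $r\ge2$. There are unitary maps $G_i:\mathcal V_{c_i(-\delta)}\to\mathcal V_{c_i(\delta)}$, $i=1,2$, with the following property. Every unitary connection $\nabla$ on $\mathcal V$ that equals $D$ outside a compact subset of $U_1\cup U_2$ and has parallel transport $G_i$ along $c_i|_{[-\delta,\delta]}$, for $i=1,2$, is opaque.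
\end{lemma}

\begin{proof}
Fix $i$ and put $y^\pm_i=\varphi_{\pm\delta}y_i$. By (iii) there are $t_k,s_k\to+\infty$ with $\varphi_{t_k}y_i\to z$ and $\varphi_{-s_k}y_i\to z$. Use a unitary trivialization of $\mathcal V$ near $\pi(z)$ to identify the nearby fibers with $\mathcal V_{\pi(z)}$. By compactness of $\mathrm U(r)$, after passing to subsequences the transports $C_D(y_i^+,t_k-\delta)$ and $C_D(\varphi_{-s_k}y_i,s_k-\delta)$ converge to unitary maps $A_i^+$ and $A_i^-$. In an orthonormal basis $e_1,\dots,e_r$ of $\mathcal V_{\pi(z)}$ let $H_1$ be a diagonal unitary matrix with distinct eigenvalues, and let $H_2=\big(r^{-1/2}e^{2\pi iab/r}\big)_{a,b}$, a unitary matrix without zero entries. Define $G_i$ by requiring that the composition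
\[
\mathcal V_{\pi(z)}\xrightarrow{\ A_i^-\ }\mathcal V_{c_i(-\delta)}\xrightarrow{\ G_i\ }\mathcal V_{c_i(\delta)}\xrightarrow{\ A_i^+\ }\mathcal V_{\pi(z)}
\]
be $H_i$.

Let $\nabla$ be as in the statement and let $F\subset\pi^*\mathcal V$ be a continuous subbundle invariant under $C_\nabla$. By (ii), $c_i(t)\notin U_1\cup U_2$ for $|t|\ge\delta$, so the transports that define $A_i^\pm$ are also $\nabla$-transports. Thus $C_D(y_i^+,t_k-\delta)F_{y_i^+}=F_{\varphi_{t_k}y_i}$ and $C_D(\varphi_{-s_k}y_i,s_k-\delta)F_{\varphi_{-s_k}y_i}=F_{y_i^-}$. Letting $k\to\infty$ and using the continuity of $F$ at $z$, we get $A_i^+F_{y_i^+}=F_z$ and $A_i^-F_z=F_{y_i^-}$. Also $G_iF_{y_i^-}=F_{y_i^+}$. Hence $H_1F_z=F_z$ and $H_2F_z=F_z$. The first equality makes $F_z$ a sum of eigenlines of $H_1$, say $F_z=\operatorname{span}\{e_a:a\in I\}$. If $a\in I$ and $b\notin I$, the second gives $\langle H_2e_a,e_b\rangle=0$, which is false. So $I$ is empty or everything, and $\operatorname{rank}F\in\{0,r\}$.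
\end{proof}

The modifications will be prescribed on the arcs and then extended. Since $2\delta$ is smaller than the injectivity radius, $c_i$ is an embedding on $(-\delta_1,\delta_1)$ for some $\delta_1>\delta$, and there is an open set $Z_i\supset c_i([-\delta,\delta])$ with coordinates $(t,y)\in(-\delta_1,\delta_1)\times B^{n-1}$, where $B^{n-1}$ is a ball around $0$, in which $c_i(t)=(t,0)$. Fix $\delta'\in(0,\delta)$ with $c_i([-\delta',\delta'])\subset U_i$ for $i=1,2$.

\begin{lemma}\label{lem:ext}
Let $\sigma$ be a smooth section of a real vector bundle $\mathcal G\to M$ along $c_i|_{[-\delta,\delta]}$, with compact support in $(-\delta',\delta')$. There is a smooth section $\tilde\sigma$ of $\mathcal G$ with compact support in $U_i\cap Z_i$ and $\tilde\sigma(c_i(t))=\sigma(t)$ for $|t|\le\delta$.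
\end{lemma}

\begin{proof}
Trivialize $\mathcal G$ over $Z_i$, extend $\sigma$ by zero to $(-\delta_1,\delta_1)$ and put $\tilde\sigma(t,y)=\chi(y)\sigma(t)$, where $\chi(0)=1$ and $\chi$ is supported in a closed ball $B'$ so small that $[-\delta',\delta']\times B'\subset U_i$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:main}

In both cases of the theorem, $TM$ sits in $V$ through a real-linear map that is parallel and norm-preserving. For $V=TM\otimes\mathbb C$ it is $x\mapsto x\otimes1$, the Hermitian product being the sesquilinear extension of $g$. For $V=(TM,J)$ it is the identity, with $\langle x,y\rangle=g(x,y)+ig(x,Jy)$; the Levi-Civita connection is complex-linear and unitary because $J$ is parallel. We write $\nabla^V$ for the connection on $V$ and regard tangent vectors as elements of $V$. Let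
\[
\Pi=vv^*\in C^\infty(SM,\pi^*\operatorname{End}(\mathcal E))
\]
be the orthogonal projector onto the complex line $\mathbb Cv\subset V$, extended by $0$ on $W$. It is not constant on any fiber $S_xM$: for $V=TM\otimes\mathbb C$ two $g$-orthogonal unit vectors span different complex lines, and for $V=(TM,J)$ the complex rank is $n/2\ge2$. This is the only use of the assumption $n\ge4$; on a surface $(TM,J)$ is a line bundle and $\Pi=\mathrm{Id}_V$.

\subsection{The family}
The computation of Section \ref{sec:model} suggests the condition to impose on the coupling. Call $B\in C^\infty(M,T^*M\otimes\operatorname{Hom}(W,V))$ \emph{admissible} if there is $b\in C^\infty(M,W^*)$ with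
\begin{equation}\label{eq:adm}
\langle B(x)w,x\rangle=|x|^2\,b(w)\qquad(x\in T_{x_0}M,\ w\in W_{x_0},\ x_0\in M).
\end{equation}
Admissible forms make up a vector space. For such a $B$ and a unitary connection $\nabla^W$ on $W$, put $B_\alpha(x)w=B(x)w+(e^{i\alpha}-1)b(w)x$, which is again a $\operatorname{Hom}(W,V)$-valued $1$-form, and
\[
\nabla^\alpha=(\nabla^V\oplus\nabla^W)+\begin{pmatrix}0&B_\alpha\\-B_\alpha^*&0\end{pmatrix},\qquad p_\alpha=\mathrm{Id}+(e^{i\alpha}-1)\Pi .
\]
The $\nabla^\alpha$ are unitary connections, smooth and $2\pi$-periodic in $\alpha$. The maps $p_\alpha$ are unitary, act as the identity on $W$, and satisfy $p_\alpha p_{\alpha'}=p_{\alpha+\alpha'}$ because $\Pi^2=\Pi$.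

\begin{lemma}\label{lem:family}
If $B$ is admissible, then $\mathbf X_{\nabla^\alpha}=p_\alpha\mathbf X_{\nabla^0}p_\alpha^{-1}$ for all $\alpha$.
\end{lemma}

\begin{proof}
Since $v$ is parallel along the flow, $\Pi$ and $p_\alpha$ commute with $\mathbf X_{\nabla^V\oplus\nabla^W}$. For a unit vector $v$, \eqref{eq:adm} gives
\[
p_\alpha B(v)w=B(v)w+(e^{i\alpha}-1)\langle B(v)w,v\rangle v=B_\alpha(v)w .
\]
As $p_\alpha$ is unitary, preserves $V$ and is trivial on $W$,
\[
p_\alpha\begin{pmatrix}0&B(v)\\-B(v)^*&0\end{pmatrix}p_\alpha^{-1}=\begin{pmatrix}0&p_\alpha B(v)\\-(p_\alpha B(v))^*&0\end{pmatrix}=\begin{pmatrix}0&B_\alpha(v)\\-B_\alpha(v)^*&0\end{pmatrix}.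
\]
Adding the two facts gives the claim.
\end{proof}

The lemma holds on any Riemannian manifold; the Anosov property enters only through opacity. Suppose that $\nabla^0$ is opaque, and apply Proposition \ref{prop:crit} with $D=\nabla^0$, $Q_1=p_\alpha$, $Q_2=p_{\alpha'}$. All $\nabla^\alpha$ are opaque and have the same holonomy, and $\nabla^\alpha,\nabla^{\alpha'}$ are gauge-equivalent only if $p_{\alpha'-\alpha}=\mathrm{Id}+(e^{i(\alpha'-\alpha)}-1)\Pi$ is constant on fibers, which forces $e^{i(\alpha'-\alpha)}=1$. It remains to choose $\nabla^W$ and an admissible $B$ so that $\nabla^0$ is opaque.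

\subsection{Control without the $V$-block}
We may not change the connection on $V$, since $v$ has to stay parallel. The next lemma says that the other blocks suffice to reach any unitary map. It uses $W\ne0$.

\begin{lemma}\label{lem:control}
Let $V_0,W_0$ be nonzero finite-dimensional Hermitian spaces and let
\[
\mathfrak p=\left\{\begin{pmatrix}0&\beta\\-\beta^*&\kappa\end{pmatrix}:\ \beta\in\operatorname{Hom}(W_0,V_0),\ \kappa\in\mathfrak u(W_0)\right\}.
\]
Every element of $\mathrm U(V_0\oplus W_0)$ is a finite product of exponentials of elements of $\mathfrak p$.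
\end{lemma}

\begin{proof}
A unitary map with orthonormal eigenbasis $\xi_1,\dots,\xi_r$ and eigenvalues $e^{is_1},\dots,e^{is_r}$ is the product of the maps $\exp(is_a\xi_a\xi_a^*)=\mathrm{Id}+(e^{is_a}-1)\xi_a\xi_a^*$. So it suffices to treat $\exp(is\,\xi\xi^*)$ for a unit vector $\xi$. Write $\xi=\sin\theta\,e+\cos\theta\,w$ with unit vectors $e\in V_0$, $w\in W_0$ and $\theta\in[0,\pi/2]$. Let $Y\in\mathfrak p$ be given by $Yw=e$, $Ye=-w$ and $Y=0$ on the orthogonal complement of $e$ and $w$; it corresponds to $\beta=\langle\cdot,w\rangle e$, $\kappa=0$. Then $\exp(\theta Y)w=\cos\theta\,w+\sin\theta\,e=\xi$, and therefore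
\[
\exp(is\,\xi\xi^*)=\exp(\theta Y)\exp(is\,ww^*)\exp(-\theta Y),
\]
where $\pm\theta Y$ and $is\,ww^*$ belong to $\mathfrak p$.
\end{proof}

\subsection{An opaque connection with admissible coupling}
Fix a unitary connection $D^W$ on $W$, let $D=\nabla^V\oplus D^W$, and let $G_1,G_2$ be given by Lemma \ref{lem:opaque} for $D$. We construct a $\mathfrak u(W)$-valued $1$-form $\Gamma$ and an admissible $B$, both with compact support in $U_1\cup U_2$, such that, for $\nabla^W=D^W+\Gamma$, the connection
\[
\nabla^0=D+\begin{pmatrix}0&B\\-B^*&\Gamma\end{pmatrix}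
\]
has transport $G_i$ along $c_i|_{[-\delta,\delta]}$. Lemma \ref{lem:opaque} then shows that $\nabla^0$ is opaque.

\emph{Along the arc.} Fix $i$. Use $D$-parallel transport along $c_i$ to identify all fibers $\mathcal E_{c_i(t)}$, $|t|\le\delta$, with $V_0\oplus W_0=\mathcal E_{c_i(0)}$; the identification respects the splitting. A section $s$ along $c_i$ is $\nabla^0$-parallel if and only if
\begin{equation}\label{eq:ode}
s'=-a(t)s,\qquad a(t)=\begin{pmatrix}0&\beta(t)\\-\beta(t)^*&\kappa(t)\end{pmatrix},\qquad\beta=B(\dot c_i),\quad\kappa=\Gamma(\dot c_i),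
\end{equation}
and $G_i$ becomes an element of $\mathrm U(V_0\oplus W_0)$. By Lemma \ref{lem:control}, $G_i=\exp(Y_l)\cdots\exp(Y_1)$ with $Y_1,\dots,Y_l\in\mathfrak p$. Choose real functions $\chi_1,\dots,\chi_l\in C_c^\infty((-\delta',\delta'))$ of integral $1$, supported in disjoint intervals ordered from left to right, and put $a(t)=-\sum_k\chi_k(t)Y_k\in\mathfrak p$. On the $k$-th interval \eqref{eq:ode} reads $s'=\chi_k(t)Y_ks$ and has transport $\exp(Y_k)$; between the intervals the transport is the identity. So the total transport is $G_i$. This prescribes $\beta(t)$ and $\kappa(t)$, with compact support in $(-\delta',\delta')$.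

\emph{Off the arc.} The difficulty is that \eqref{eq:adm} involves all directions $x$, while $\beta$ is arbitrary. The point is that \eqref{eq:adm} puts no constraint on the value of $B$ in a single direction. Let $\nu=\partial_t/|\partial_t|$ on $Z_i$, a unit vector field equal to $\dot c_i$ on the arc. Let $\tilde\beta,\tilde\kappa$ be the extensions of $\beta,\kappa$ given by Lemma \ref{lem:ext} for the bundles $\operatorname{Hom}(W,V)$ and $\mathfrak u(W)$. Split $\tilde\beta w=b(w)\nu+\zeta_w$ with $b(w)=\langle\tilde\beta w,\nu\rangle$, so that $\langle\zeta_w,\nu\rangle=0$, and define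
\[
\Gamma_i(x)=g(x,\nu)\,\tilde\kappa,\qquad B_i(x)w=b(w)\,x+\langle\nu,x\rangle\,\zeta_w-\langle\zeta_w,x\rangle\,\nu ,
\]
extended by zero outside $U_i\cap Z_i$. (In the model case, if $\zeta_1=b'j\nu$, the last two terms equal $b'jx$.) The expression $B_i(x)w$ is real-linear in $x$, and it is complex-linear in $w$ because $b(w)$ and $\zeta_w$ are and occur only in first slots. It is admissible:
\[
\langle B_i(x)w,x\rangle=b(w)|x|^2+\langle\nu,x\rangle\langle\zeta_w,x\rangle-\langle\zeta_w,x\rangle\langle\nu,x\rangle=b(w)|x|^2 .
\]
Finally $B_i(\nu)w=b(w)\nu+\zeta_w=\tilde\beta w$ and $\Gamma_i(\nu)=\tilde\kappa$, so $B_i(\dot c_i)=\beta$ and $\Gamma_i(\dot c_i)=\kappa$ on $[-\delta,\delta]$.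

Put $B=B_1+B_2$ and $\Gamma=\Gamma_1+\Gamma_2$. Then $B$ is admissible, and since $U_j$ does not meet $c_i(\mathbb R)$ for $j\ne i$, the terms $B_j,\Gamma_j$ vanish along $c_i$. Both transports are as required, $\nabla^0$ is opaque, and Theorem \ref{thm:main} is proved. \qed

\begin{remark}\label{rem:ckt}
The hypothesis of Theorem \ref{thm:known} fails for $\nabla^0$, as it must in negative curvature. Let $vb$ denote the map $w\mapsto b(w)v$. By \eqref{eq:adm}, $\Pi B(v)=vb$, and so
\[
\mathbf X^{\operatorname{End}}\Pi=\left[\begin{pmatrix}0&B(v)\\-B(v)^*&0\end{pmatrix},\Pi\right]=-\begin{pmatrix}0&vb\\(vb)^*&0\end{pmatrix}\in\Omega_1 .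
\]
The quadratic polynomial $x\mapsto xx^*$ on $T_{x_0}M$ has Laplacian $2\sum_ke_ke_k^*$, the sum being over a $g$-orthonormal basis. This sum is $\mathrm{Id}_V$ for $V=TM\otimes\mathbb C$, and $2\,\mathrm{Id}_V$ in the K\"ahler case since $(Je)(Je)^*=ee^*$. Hence $\Pi=\Pi_0+\Pi_2$ with $\Pi_0=\mathrm{Id}_V/\operatorname{rank}V\in\Omega_0$ and $\Pi_2\in\Omega_2$ the trace-free part. The $\Omega_3$-component of $\mathbf X^{\operatorname{End}}\Pi$ is $\mathbf X_+\Pi_2$, so it vanishes, and $\Pi_2\ne0$ is a twisted CKT of degree $2$.
\end{remark}

\section{Surfaces: proof of Theorem \ref{thm:surf}}\label{sec:surf}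

Theorem \ref{thm:main} needs rank $3$ on a surface. To reach rank $2$ we use a conjugation that changes the bundle. Let $M$ be an oriented surface and $j$ the rotation by $\pi/2$; then $(M,j)$ is a compact Riemann surface, of genus $\mathsf g$ say. Let $T=(TM,j)$, a complex line bundle with the Hermitian product $h(x,y)=g(x,y)+ig(x,jy)$ and the Levi-Civita connection, and let $T^2=T\otimes_{\mathbb C}T$ with the induced connection $\nabla^{T^2}$. The section $v\otimes v$ of $\pi^*T^2$ has norm $1$ and is parallel along the flow.

For a $1$-form $a$ with values in a complex bundle put $a^{0,1}(x)=\frac12(a(x)+ia(jx))$. This is the antilinear part: $a^{0,1}=0$ if $a(jx)=ia(x)$, and $a^{0,1}=a$ if $a(jx)=-ia(x)$; conversely $a^{0,1}=0$ means that $a$ is complex-linear in $x\in T$. For a connection $D$ put $D^{0,1}_x=\frac12(D_x+iD_{jx})$. A holomorphic bundle $\mathcal V$ has a Dolbeault operator $\bar\partial_0$, whose kernel consists of the holomorphic sections, and for every Hermitian metric on $\mathcal V$ there is a unique unitary connection $D_0$ with $D_0^{0,1}=\bar\partial_0$, the Chern connection.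

\subsection{Twisting a holomorphic line subbundle}
Let $D$ be a unitary connection on $\mathcal V$ and $L\subset\mathcal V$ a line subbundle. With respect to $L\oplus L^\perp$,
\[
D=\begin{pmatrix}D^L&-S^*\\S&D^\perp\end{pmatrix},
\]
where $D^L,D^\perp$ are unitary connections and $S$ is a $\operatorname{Hom}(L,L^\perp)$-valued $1$-form. Put $\mathcal V_L=(L\otimes T^2)\oplus L^\perp$ and
\[
P_L:\pi^*\mathcal V\to\pi^*\mathcal V_L,\qquad(\ell,m)\mapsto(\ell\otimes v\otimes v,\,m),
\]
a unitary isomorphism. The idea is a count of frequencies. Fix a unit vector $e\in T_x$ and write $v=e^{i\theta}e$. The inverse of $P_L$ sends $\ell\otimes e\otimes e$ to $e^{-2i\theta}\ell$. The linear part of $S(v)$ has frequency $e^{i\theta}$ and is shifted to $e^{-i\theta}$, which is again a $1$-form; the antilinear part has frequency $e^{-i\theta}$ and is shifted to $e^{-3i\theta}$, which is not. So we need $S^{0,1}=0$, that is, $D^{0,1}$ must preserve $L$.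

\begin{lemma}\label{lem:twist}
If $D^{0,1}$ preserves $L$, there is a unitary connection $D_L$ on $\mathcal V_L$ with $\mathbf X_{D_L}=P_L\mathbf X_DP_L^{-1}$. For fixed $L$ it depends smoothly on $D$.
\end{lemma}

\begin{proof}
By hypothesis $S(x)$ is complex-linear in $x\in T$. Define $S'(x):L\otimes T^2\to L^\perp$ by
\[
S'(x)(\ell\otimes\tau\otimes\tau')=h(\tau,x)\,S(\tau')\ell .
\]
The right side is complex-linear in each of $\ell,\tau,\tau'$, so $S'(x)$ is well defined, and it is real-linear in $x$. Let
\[
D_L=\begin{pmatrix}D^L\otimes\nabla^{T^2}&-S'^*\\S'&D^\perp\end{pmatrix},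
\]
a unitary connection that depends smoothly on the blocks of $D$. For unit $v$ we have $S'(v)(\ell\otimes v\otimes v)=S(v)\ell$. Since $\ell\mapsto\ell\otimes v\otimes v$ is unitary, taking adjoints gives $S'(v)^*m=(S(v)^*m)\otimes v\otimes v$. As $v\otimes v$ is parallel along the flow, for a section $(\ell,m)$ of $\pi^*\mathcal V$,
\[
\mathbf X_{D_L}P_L(\ell,m)=\big((\mathbf X_{D^L}\ell-S(v)^*m)\otimes v\otimes v,\ S(v)\ell+\mathbf X_{D^\perp}m\big)=P_L\mathbf X_D(\ell,m).\qedhere
\]
\end{proof}

\subsection{Moving the subbundle}
One subbundle $L$ gives one conjugate of $D$. A family of subbundles gives a family of conjugates, which we transport to a fixed bundle.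

\begin{lemma}\label{lem:move}
Let $D$ be opaque and let $(L_s)$ be a smooth family of line subbundles of $\mathcal V$ preserved by $D^{0,1}$, with $s$ in a neighborhood of $0$ in a finite-dimensional real vector space. Then for $s$ in a small ball around $0$ there is a smooth family $(\nabla^s)$ of opaque unitary connections on $\mathcal V_{L_0}$, pairwise with the same holonomy, such that $\nabla^s,\nabla^{s'}$ are gauge-equivalent only if $L_s=L_{s'}$.
\end{lemma}

\begin{proof}
Let $\Pi_s$ be the orthogonal projector onto $L_s$ and $w_s=\Pi_s\Pi_0+(1-\Pi_s)(1-\Pi_0)$. Then $w_0=1$, so $w_s$ is invertible for small $s$ by compactness of $M$, and $u_s=w_s(w_s^*w_s)^{-1/2}$ is unitary and smooth in $s$. We have $w_s\Pi_0=\Pi_s\Pi_0=\Pi_sw_s$, and, taking adjoints, $\Pi_0w_s^*=w_s^*\Pi_s$. Hence $\Pi_0w_s^*w_s=w_s^*\Pi_sw_s=w_s^*w_s\Pi_0$, so $(w_s^*w_s)^{-1/2}$ commutes with $\Pi_0$ and $u_s\Pi_0=\Pi_su_s$. Thus $u_sL_0=L_s$.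

The connection $D_s=u_s^{-1}Du_s$ is unitary and $D_s^{0,1}=u_s^{-1}D^{0,1}u_s$ preserves $L_0$. Let $\nabla^s=(D_s)_{L_0}$ and $P=P_{L_0}$. By Lemma \ref{lem:twist}, $\nabla^s$ is smooth in $s$ and $\mathbf X_{\nabla^s}=Q_s\mathbf X_DQ_s^{-1}$ with $Q_s=Pu_s^{-1}$. By Proposition \ref{prop:crit} the $\nabla^s$ are opaque with the same holonomy, and if $\nabla^s,\nabla^{s'}$ are gauge-equivalent, then $Q_{s'}Q_s^{-1}=PuP^{-1}$ is constant on fibers, where $u=u_{s'}^{-1}u_s$. Fix $x\in M$, a unit $e\in T_x$ and $\ell\in(L_0)_x$, and write $u\ell=\ell'+m$ with $\ell'\in L_0$, $m\in L_0^\perp$. At $v=e^{i\theta}e$,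
\[
PuP^{-1}(\ell\otimes e\otimes e)=e^{-2i\theta}P(\ell'+m)=\ell'\otimes e\otimes e+e^{-2i\theta}m .
\]
Independence of $\theta$ forces $m=0$. So $uL_0=L_0$, that is, $L_s=u_sL_0=u_{s'}L_0=L_{s'}$.
\end{proof}

\subsection{An opaque connection with many holomorphic line subbundles}
Let $\mathcal E$ have rank $r\ge2$ and let $m\in\mathbb N$. Choose an integer $k\equiv\deg\mathcal E$ mod $2$ with $k>2\mathsf g-2$ and $2(k+1-\mathsf g)\ge m$, and holomorphic line bundles $N_1,N_2$ with
\begin{equation}\label{eq:deg}
\deg N_2=\deg N_1+k,\qquad 2\deg N_1+k+2\deg T=\deg\mathcal E ;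
\end{equation}
line bundles of every degree exist, and the parity of $k$ makes the second equation solvable. Let $\mathcal V=N_1\oplus N_2\oplus\mathbb C^{r-2}$ with the direct sum Dolbeault operator $\bar\partial_0$, any Hermitian metric, and Chern connection $D_0$. By the Riemann--Roch theorem a line bundle of degree $k>2\mathsf g-2$ has $k+1-\mathsf g$ independent holomorphic sections, so $\Sigma=H^0(\operatorname{Hom}(N_1,N_2))$ has real dimension $d=2(k+1-\mathsf g)\ge m$. For $s\in\Sigma$ let $L^0_s=\{(\xi,s\xi,0):\xi\in N_1\}$. It is preserved by $\bar\partial_0$, since $\bar\partial_0(\xi,s\xi,0)=(\bar\partial_0\xi,s\bar\partial_0\xi,0)$, and $L_s^0\ne L_{s'}^0$ for $s\ne s'$.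

We must make $D_0$ opaque without losing these subbundles. An arbitrary modification near the arcs changes $D^{0,1}$ in an uncontrolled way. We therefore change $\bar\partial_0$ only by conjugation with a complex gauge transformation, which carries the subbundles along. For $a\in C^\infty(M,\mathrm{GL}(\mathcal V))$ let
\[
\mu=(D_0^{\operatorname{End}}a)^{0,1}a^{-1},\qquad D_a=D_0+\mu^*-\mu ,
\]
where $\mu^*(x)=\mu(x)^*$. The form $\mu^*-\mu$ is skew-Hermitian, so $D_a$ is unitary. Since $\mu$ is antilinear in $x$ and $\mu^*$ is linear, $D_a^{0,1}=\bar\partial_0-\mu=a\bar\partial_0a^{-1}$. Hence $D_a^{0,1}$ preserves the subbundles $L_s=aL_s^0$, which are pairwise distinct and smooth in $s$.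

It remains to see that this restricted class still realizes any transport along the arcs. Let $G_1,G_2$ be given by Lemma \ref{lem:opaque} for $D_0$. Fix $i$ and identify the fibers along $c_i$ by $D_0$-parallel transport. Then $G_i=\exp(i\Theta_0)$ for a Hermitian $\Theta_0$. Let $\Theta(t)=\chi(t)\Theta_0$ with a real $\chi\in C_c^\infty((-\delta',\delta'))$ of integral $1$, and let $\tilde\Theta_i$ be its extension by Lemma \ref{lem:ext} to a Hermitian endomorphism of $\mathcal V$. Take for the coordinates on $Z_i$ the map $(t,y)\mapsto\exp_{c_i(t)}(y\,j\dot c_i(t))$, and let $\rho_i=y$. Then $\rho_i=0$ on the arc, $d\rho_i(\dot c_i)=0$ and $d\rho_i(j\dot c_i)=1$. Put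
\[
a=\exp(\rho_1\tilde\Theta_1+\rho_2\tilde\Theta_2),
\]
which equals $\mathrm{Id}$ outside a compact subset of $U_1\cup U_2$; there $D_a=D_0$. Near $c_i([-\delta,\delta])$ only the $i$-th term is present. On the arc the exponent vanishes, so $a=\mathrm{Id}$ and the derivative of $a$ equals the derivative of the exponent, $D_0^{\operatorname{End}}a=d\rho_i\,\tilde\Theta_i+\rho_iD_0^{\operatorname{End}}\tilde\Theta_i=d\rho_i\,\Theta$. Therefore
\[
\mu(\dot c_i)=\tfrac12\big(d\rho_i(\dot c_i)+i\,d\rho_i(j\dot c_i)\big)\Theta=\tfrac i2\Theta,\qquad(\mu^*-\mu)(\dot c_i)=-\tfrac i2\Theta-\tfrac i2\Theta=-i\Theta .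
\]
So $D_a$-parallel sections along $c_i$ solve $s'=i\chi(t)\Theta_0s$, and the transport is $\exp(i\Theta_0)=G_i$. By Lemma \ref{lem:opaque}, $D=D_a$ is opaque.

Lemma \ref{lem:move} now gives the required family on $\mathcal V_{L_0}$, parametrized by a small ball in $\Sigma\cong\mathbb R^d$. We have $L_0\cong N_1$ and $L_0^\perp\cong\mathcal V/L_0\cong N_2\oplus\mathbb C^{r-2}$, so $\mathcal V_{L_0}$ has rank $r$ and, by \eqref{eq:deg}, degree $\deg N_1+2\deg T+\deg N_2=\deg\mathcal E$. Smooth complex vector bundles on a closed oriented surface are classified by rank and degree, and the unitary part $\Phi(\Phi^*\Phi)^{-1/2}$ of an isomorphism $\Phi$ is an isomorphism of Hermitian bundles. Transporting the family to $\mathcal E$ proves Theorem \ref{thm:surf}. \qed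

\section{Rigidity in low rank}\label{sec:rigid}

Both proofs start with a Liv\v{s}ic theorem, which upgrades information at periodic points to a conjugacy on all of $SM$, and then show that the conjugacy descends to $M$.

\subsection{Rank one}

\begin{proof}[Proof of Theorem \ref{thm:rank1}]
Write $\nabla=\nabla_0+i\eta$ with $\eta$ a real $1$-form. Then $C_{\nabla_0}(z,t)=\kappa(z,t)\,C_\nabla(z,t)$ with $\kappa(z,t)=\exp\big(i\int_0^t\eta(\varphi_\tau z)\,d\tau\big)$. In rank one the map $p$ of Definition \ref{def:equiv} is scalar and cancels, so the hypothesis says that the $\mathrm U(1)$-valued cocycle $\kappa$ equals $1$ whenever $\varphi_Tz=z$; that is, $\int_c\eta\in2\pi\mathbb Z$ for every closed geodesic $c$. By Liv\v{s}ic's theorem for $\mathrm U(1)$-valued cocycles, with smooth regularity \cite{livsic,nt}, there is $f\in C^\infty(SM,\mathrm U(1))$ with $\kappa(z,t)=f(\varphi_tz)f(z)^{-1}$, that is,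
\begin{equation}\label{eq:f}
Xf=i\eta(v)f .
\end{equation}
We want to take a logarithm and reduce to a statement on real $1$-forms. A global logarithm need not exist, but it is enough to have one on each fiber.

\emph{Step 1: $f$ is null-homotopic on each fiber.} For $n\ge3$ the fibers are simply connected. Let $n=2$. Passing to the orientation cover, which is again a closed connected Anosov surface and on whose fibers the lift of $f$ restricts to the same maps, we may assume for this step that $M$ is oriented. The degree $k$ of $f|_{S_xM}$ is then independent of $x$. Let $Z$ be a vector field with finitely many zeros $x_1,\dots,x_l$, let $\Delta_a$ be small disjoint closed discs centered at them, and let $F=f\circ(Z/|Z|)$, a map to $\mathrm U(1)$ defined off the zeros. In an oriented orthonormal frame over $\Delta_a$ we have $F(y)=f(y,\zeta(y))$ for $y\in\partial\Delta_a$, where $\zeta:\partial\Delta_a\to S^1$ has degree $\operatorname{ind}_{x_a}Z$. Contracting the first argument to $x_a$ shows that $F|_{\partial\Delta_a}$ has degree $k\operatorname{ind}_{x_a}Z$. The form $(2\pi i)^{-1}F^{-1}dF$ is closed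 on the complement of the discs, so by Stokes' theorem these degrees add up to $0$, and the Poincar\'e--Hopf theorem gives $k\,\chi(M)=0$. Finally $\chi(M)<0$. Indeed, by Klingenberg's theorem an Anosov metric has no conjugate points, so $\exp_x:T_xM\to M$ is a covering and $M$ is not a sphere. By Hopf's theorem a torus without conjugate points is flat, and a flat metric is not Anosov because $d\varphi_t$ grows at most linearly in $|t|$, while nonzero vectors of $E^s$ or $E^u$ grow exponentially in one time direction. Hence $k=0$.

\emph{Step 2: reduction to a real $1$-form.} Over a small ball $O\subset M$ the set $\pi^{-1}(O)$ retracts onto a fiber, so $f=e^{i\psi}$ there with $\psi$ smooth and real, unique up to a constant in $2\pi\mathbb Z$. Let $\bar\psi$ be the function on $O$ obtained by averaging $\psi$ over each fiber. The functions $h=e^{i\bar\psi}$ and $u=\psi-\bar\psi\circ\pi$ do not depend on the choice of $\psi$, so they define $h\in C^\infty(M,\mathrm U(1))$ and $u\in C^\infty(SM,\mathbb R)$ with $f=he^{iu}$. Dividing \eqref{eq:f} by $f$ gives $h^{-1}dh(v)+iXu=i\eta(v)$, that is, $Xu=\eta'(v)$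 for the real $1$-form $\eta'=\eta-\frac1ih^{-1}dh$. Integrating along a periodic orbit, we see that $\eta'$ has zero integral over every closed geodesic.

\emph{Step 3: conclusion.} By the theorem of Dairbekov and Sharafutdinov \cite{ds}, on an Anosov manifold a $1$-form with zero integral over every closed geodesic is exact. So $\eta'=dw$ with $w\in C^\infty(M,\mathbb R)$. For $q=he^{iw}$ we get $q^{-1}dq=h^{-1}dh+i\eta'=i\eta$, hence $q^{-1}\nabla_0q=\nabla_0+q^{-1}dq=\nabla$.
\end{proof}

\subsection{Low rank in negative curvature}
The conjugacies in the counterexamples are polynomial in $v$: $p_\alpha$ has degree $2$. In negative curvature every smooth conjugacy is polynomial in $v$, and being unitary it maps spheres to spheres. When the rank is small compared to the dimension there is no room for such a map.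

\begin{proof}[Proof of Theorem \ref{thm:low}]
Let $\nabla,\nabla_0$ have the same holonomy, with $p$ as in Definition \ref{def:equiv}. The unitary cocycles $C_{\nabla_0}(z,t)$ and $p(\varphi_tz)C_\nabla(z,t)p(z)^{-1}$ coincide whenever $\varphi_tz=z$. By the non-abelian Liv\v{s}ic theorem for compact groups (Parry; Schmidt \cite{schmidt}; smoothness by Ni\c{t}ic\u{a}--T\"or\"ok \cite{nt}; for unitary cocycles on bundles, Ceki\'c--Lefeuvre \cite{cl}), they are conjugate by a smooth unitary map. Composing with $p$, we obtain $q\in C^\infty(SM,\mathrm U(\pi^*\mathcal E))$ with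
\[
C_{\nabla_0}(z,t)\,q(z)=q(\varphi_tz)\,C_\nabla(z,t)\qquad(z\in SM,\ t\in\mathbb R),
\]
which means $\mathbf X_{\nabla_0}q=q\mathbf X_\nabla$ as operators. Let $\nabla^{\operatorname{Hom}}$ be the connection on $\operatorname{Hom}(\mathcal E,\mathcal E)$ given by $(\nabla^{\operatorname{Hom}}\Phi)s=\nabla_0(\Phi s)-\Phi\nabla s$; it is unitary for the Hilbert--Schmidt product. The identity says $\mathbf X_{\nabla^{\operatorname{Hom}}}q=0$.

By Guillarmou--Paternain--Salo--Uhlmann \cite{gpsu}, in negative curvature a smooth solution of $\mathbf Xq=0$, for a unitary connection, has finite degree. This is the step that uses the curvature hypothesis. Spherical harmonics are restrictions of polynomials, so for each $x\in M$ and each unit $e\in\mathcal E_x\cong\mathbb R^{2r}$ the map $v\mapsto q(x,v)e$ is a polynomial map $S^{n-1}\to S^{2r-1}$, that is, the restriction of a polynomial map $\mathbb R^n\to\mathbb R^{2r}$ sending the unit sphere into the unit sphere. By Wood \cite{wood}, polynomial maps $S^a\to S^b$ are constant if $a\ge2^k>b$. Here $n-1\ge2^k\ge2r>2r-1$, so $q(x,v)e$ does not depend on $v$, and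 $q\in C^\infty(M,\mathrm U(\mathcal E))$. Then $0=\mathbf X_{\nabla^{\operatorname{Hom}}}q(v)=\nabla^{\operatorname{Hom}}_vq$ for all unit $v$, so $\nabla_0q=q\nabla$, that is, $\nabla=q^{-1}\nabla_0q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cl} Ceki\'c and Lefeuvre, \emph{The holonomy inverse problem}, J. Eur. Math. Soc.

\bibitem{ds} Dairbekov and Sharafutdinov, Ergodic Theory Dynam. Systems \textbf{23} (2003).

\bibitem{survey} \emph{Geometric inverse problems on Anosov manifolds}, \texttt{https://thibaultlefeuvre.files.\allowbreak wordpress.com/\allowbreak 2021/01/\allowbreak survey-geometric-\allowbreak inverse-problems-1.pdf}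

\bibitem{gpsu} Guillarmou, Paternain, Salo and Uhlmann, Comm. Math. Phys. \textbf{343} (2016).

\bibitem{livsic} Liv\v{s}ic (1972).

\bibitem{nt} Ni\c{t}ic\u{a} and T\"or\"ok (1998).

\bibitem{schmidt} Schmidt, Ergodic Theory Dynam. Systems \textbf{19} (1999).

\bibitem{wood} Wood, \emph{Polynomial maps from spheres to spheres}, Invent. Math. \textbf{5} (1968).

\end{thebibliography}
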